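\title{A bounded integer sequence whose number wall has no zero}

\begin{abstract}
The number wall of a sequence is the array of the Toeplitz determinants formed from its consecutive terms. Shallit conjectured that some integer sequence taking finitely many values has a number wall without zero entries. We prove this with an explicit sequence taking at most $168$ values. The construction starts from a sequence $w$ over $\{0,\pm1\}$, derived from the paperfolding sequence, for which every fourth entry of the wall is a sum of two squares that is prime to all primes $p\equiv3\pmod4$. Four modified copies of $w$, read modulo $11$, $19$, $9$ and $49$, are then glued by the Chinese remainder theorem. We also give a six-letter example over the Gaussian integers and show that two letters never suffice.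
\end{abstract}

\section{Number walls and the conjecture}\label{sec:intro}

Let $x=(x_n)$ be a sequence in a commutative ring, indexed by $\mathbb Z$ or by $\mathbb N=\{0,1,2,\dots\}$. For $r\ge0$ put
\[
T_x(n,r)=(x_{n+j-k})_{0\le j,k<r},\qquad W_x(n,r)=\det T_x(n,r),\qquad W_x(n,0)=1 .
\]
Thus $T_x(n,r)$ is the $r\times r$ Toeplitz matrix with $x_n$ on the diagonal and first row $x_n,x_{n-1},\dots,x_{n-r+1}$; it involves the $2r-1$ terms $x_{n-r+1},\dots,x_{n+r-1}$. The \emph{number wall} of $x$ is the array of the determinants $W_x(n,r)$, drawn with column index $n$ and row index $r$. For a bi-infinite sequence $n$ runs over $\mathbb Z$; for a sequence indexed by $\mathbb N$ we require $n\ge r-1$, so that all terms exist. (If rows are numbered by $m=r-1$, the entries are $W_{m,n}=W_x(n,m+1)$ with $n\ge m\ge0$.) Row $r=1$ is the sequence itself. We call the wall \emph{zero-free} if $W_x(n,r)\ne0$ for all admissible $n$ and all $r\ge1$. A sequence \emph{over} a set $\Sigma$ is a sequence all of whose terms lie in $\Sigma$.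

Zeros of the wall detect local linear recurrences. Over a field, $W_x(n,r)=0$ if and only if there is a nonzero vector $(c_0,\dots,c_{r-1})$ with
\[
c_0x_t+c_1x_{t-1}+\dots+c_{r-1}x_{t-r+1}=0\qquad\text{for }t=n,n+1,\dots,n+r-1 .
\]
Any $r-1$ of these homogeneous equations in $r$ unknowns have a nonzero solution, so a zero means that a recurrence holds one step longer than it has to. For $r=1$ this says $x_n=0$, and for $r=2$ it says $x_n^2=x_{n-1}x_{n+1}$. Repetitions are the most visible source of zeros. An \emph{overlap} is a block of $2\ell+1$ consecutive terms with period $\ell\ge1$, such as $aaa$ or $ababa$.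

\begin{lemma}\label{lem:overlap}
If $x$ contains an overlap, then its wall contains a zero.
\end{lemma}

\begin{proof}
Suppose $x_{t+\ell}=x_t$ for $k\le t\le k+\ell$. The first row of $T_x(k+\ell,\ell+1)$ is $(x_{k+\ell},\dots,x_k)$ and the last row is $(x_{k+2\ell},\dots,x_{k+\ell})$. These rows are equal.
\end{proof}

In particular no eventually periodic sequence has a zero-free wall. If the terms may grow, a zero-free wall is easy to build greedily. Suppose integers $x_0,\dots,x_{t-1}$ have been chosen without creating a zero. The entries whose last term is $x_t$ are the $W_x(n,r)$ with $n+r-1=t$ and $n\ge r-1\geq 0$, and there are $\lfloor t/2\rfloor+1$ of them. In each, $x_t$ occurs only in the bottom left corner, with cofactor $\pm W_x(n-1,r-1)\neq0$, so each forbids at most one value of $x_t$. Hence $\lfloor t/2\rfloor+2$ candidates for $x_t$ are enough. With a fixed finite alphabet this argument breaks down, because the number of constraints outgrows the number of letters. The following question, recorded in \cite{walls} as a conjecture of Shallit from 2000, asks whether the growth is necessary.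

\medskip
\noindent\textbf{Conjecture.} \emph{There exist a finite set $\Sigma\subset\mathbb Z$ and a sequence $(s_n)_{n\in\mathbb N}$ over $\Sigma$ whose number wall, computed in $\mathbb Z$, is zero-free.}
\medskip

Heuristically one expects a positive answer: a large determinant with bounded integer entries has a wide range of possible values, and $0$ is only one of them. The difficulty is to certify that infinitely many determinants of unbounded size are all nonzero. We do this by congruences.

\begin{theorem}\label{thm:main}
There are a set $\Sigma\subset\{0,\dots,92168\}$ with $|\Sigma|\le168$ and a sequence $(s_n)_{n\in\mathbb N}$ over $\Sigma$ such that $W_s(n,r)\neq0$ for all $r\ge1$ and $n\ge r-1$.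
\end{theorem}

\begin{theorem}\label{thm:more}
Let $N=92169$.
\begin{enumerate}
\item[(a)] The sequence $s$ of Theorem~\ref{thm:main} extends to a bi-infinite sequence such that every integer sequence congruent to $s$ modulo $N$ term by term, bi-infinite or one-sided, has a zero-free wall. There are uncountably many sequences over $\{0,\dots,2N-1\}$ with zero-free wall, and the number $c_L$ of their distinct prefixes of length $L$ is at least $2^L$. So these sequences have positive entropy: $\liminf_{L\to\infty}\frac1L\log c_L\ge\log2$.
\item[(b)] There is a sequence over the six-element set $\{\pm i,\pm1\pm i\}\subset\mathbb Z[i]$ whose wall is zero-free over $\mathbb Z[i]$ and remains zero-free over $\mathbb Z[i]/p\cong\mathbb F_{p^2}$ for every prime $p\equiv3\pmod4$.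
\item[(c)] In any commutative ring, the wall of a sequence over an alphabet with at most two elements contains a zero.
\end{enumerate}
Consequently the least size of an integer alphabet that admits a zero-free wall lies between $3$ and $168$.
\end{theorem}

The proof divides the positions $(n,r)$ into four classes according to the parities of $n$ and $r$. Sections~\ref{sec:w} and~\ref{sec:key} produce a sequence $w$ whose wall has no zero modulo $p\equiv3\pmod4$ in one of these classes. Shifting the sequence changes the parity of $n$, and the $p$-adic device of Section~\ref{sec:size} changes the parity of $r$. In Section~\ref{sec:glue} each class is assigned its own prime. Parts (b) and (c) of Theorem~\ref{thm:more} are proved in Sections~\ref{sec:gauss} and~\ref{sec:two}.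

\section{Determinant identities}\label{sec:tools}

All matrices have entries in a commutative ring. For a square matrix $X$ let $X^a_c$ denote $X$ without row $a$ and column $c$, and let $\operatorname{adj}(X)$ be the adjugate, whose $(c,a)$ entry is $(-1)^{a+c}\det X^a_c$. The adjugate of a $1\times1$ matrix is $(1)$. For the empty matrix the determinant is $1$, and $y^T\operatorname{adj}(B)x$ is the empty sum $0$.

\emph{The Desnanot--Jacobi identity.} If $X$ is $M\times M$ with $M\ge2$, and $X^{1M}_{1M}$ is obtained by deleting the first and last rows and columns, then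
\begin{equation}\label{eq:DJ}
\det X\cdot\det X^{1M}_{1M}=\det X^1_1\det X^M_M-\det X^1_M\det X^M_1 .
\end{equation}
For $X=T_x(n,r+1)$ with $r\ge1$ we have $X^1_1=X^M_M=T_x(n,r)$, $X^1_M=T_x(n+1,r)$, $X^M_1=T_x(n-1,r)$ and $X^{1M}_{1M}=T_x(n,r-1)$. This gives the \emph{cross rule}
\begin{equation}\label{eq:cross}
W_x(n,r)^2=W_x(n,r+1)W_x(n,r-1)+W_x(n+1,r)W_x(n-1,r)\qquad(r\ge1):
\end{equation}
the square of an entry is the product of its two vertical neighbors plus the product of its two horizontal neighbors.

\emph{Bordering and rank-one perturbation.} Expanding along the last row and the last column gives the first of the formulas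
\begin{equation}\label{eq:border}
\det\begin{pmatrix}B&x\\y^T&c\end{pmatrix}=c\det B-y^T\operatorname{adj}(B)x,\qquad
\det(B+t\,xy^T)=\det B+t\,y^T\operatorname{adj}(B)x .
\end{equation}
The second follows from the first applied to $\begin{pmatrix}B&-tx\\y^T&1\end{pmatrix}$, since adding $tx$ times the last row to the upper rows turns this matrix into a block triangular one with diagonal blocks $B+t\,xy^T$ and $1$.

\emph{A real block form of a complex matrix.} For integer matrices $B,C$ of the same size,
\begin{equation}\label{eq:block}
\det\begin{pmatrix}B&C\\-C&B\end{pmatrix}=\det(B+iC)\det(B-iC).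
\end{equation}
Indeed, add $i$ times the second block row to the first, then subtract $i$ times the first block column from the second; the result is $\begin{pmatrix}B-iC&0\\-C&B+iC\end{pmatrix}$.

\section{The sequence $w$ and a sum of two squares}\label{sec:w}

Let $f\colon\mathbb Z\to\{\pm1\}$ be the paperfolding sequence, defined by $f_0=1$ and $f_{2^e(2m+1)}=(-1)^m$ for $e\ge0$ and $m\in\mathbb Z$. It satisfies $f_{2n}=f_n$ and $f_{2m+1}=(-1)^m$. Put
\[
d_n=\tfrac12(f_{n+1}-f_n),\qquad w_n=\tfrac12(f_{n+1}-f_{n-1}),
\]
both with values in $\{0,\pm1\}$. The definitions give (with $f_{-1}=-1$ and $f_9=1$)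
\[
\begin{array}{c|rrrrrrrrr}
n&0&1&2&3&4&5&6&7&8\\\hline
f_n&1&1&1&-1&1&1&-1&-1&1\\
d_n&0&0&-1&1&0&-1&0&1&0\\
w_n&1&0&-1&0&1&-1&-1&1&1
\end{array}
\]
For all $m\in\mathbb Z$,
\begin{equation}\label{eq:w}
w_{2m}=(-1)^m,\qquad w_{2m+1}=d_m,\qquad w_m=d_m+d_{m-1}.
\end{equation}
The first holds because $w_{2m}=\frac12\bigl((-1)^m-(-1)^{m-1}\bigr)$, the second because $w_{2m+1}=\frac12(f_{2m+2}-f_{2m})=\frac12(f_{m+1}-f_m)$, and the third by telescoping. In this section and the next we use only \eqref{eq:w}, and we write $W=W_w$.

The three relations fit together as follows. The even-indexed terms of $w$ alternate in sign, so they contribute blocks of rank one, built from the vector $u=(1,-1,1,\dots)^T$, to a Toeplitz matrix of $w$. The odd-indexed terms form the sequence $d$. Finally, adding adjacent terms turns $d$ back into $w$ and annihilates $u$. This lets us pass from a determinant of $w$ of size $2q$ to determinants of $w$ of about half that size.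

\begin{example}\label{ex:small}
Let $h\in\mathbb Z$ and $\gamma=(-1)^h$. In size $2$,
\[
W(2h+1,2)=w_{2h+1}^2-w_{2h+2}w_{2h}=d_h^2+1 .
\]
In size $4$, list the rows and columns of $T_w(2h+1,4)$ in the order $0,2,1,3$:
\[
\left(\begin{array}{cc|cc}
d_h&d_{h-1}&\gamma&-\gamma\\
d_{h+1}&d_h&-\gamma&\gamma\\\hline
-\gamma&\gamma&d_h&d_{h-1}\\
\gamma&-\gamma&d_{h+1}&d_h
\end{array}\right).
\]
By \eqref{eq:block} the determinant is the squared modulus of
\[
(d_h+i\gamma)^2-(d_{h-1}-i\gamma)(d_{h+1}-i\gamma)=P+i\gamma Q,
\]
where $P=d_h^2-d_{h-1}d_{h+1}$ and $Q=d_{h-1}+2d_h+d_{h+1}=w_h+w_{h+1}$. So $W(2h+1,4)=P^2+Q^2$. Suppose this vanishes in a field in which $-1$ is not a square. Then $P=Q=0$ in that field. But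
\[
Qd_h-P=(d_h+d_{h-1})(d_h+d_{h+1})=w_hw_{h+1},
\]
so both the product and the sum of $w_h$ and $w_{h+1}$ vanish, and $w_h=w_{h+1}=0$. This is impossible, since one of $h,h+1$ is even. A zero at $(2h+1,4)$ would thus force two adjacent zeros higher up in the wall.
\end{example}

The two lemmas below extend the two identities of the example to all sizes. For $h\in\mathbb Z$ and $q\ge0$ define the integers
\[
P_{h,q}=\det T_d(h,q),\qquad Q_{h,q}=u^T\operatorname{adj}\bigl(T_d(h,q)\bigr)u,
\]
where $u=(u_j)$, $u_j=(-1)^j$, $j=0,1,\dots$, always has the length required by the context. Thus $P_{h,0}=1$, $Q_{h,0}=0$, $P_{h,1}=d_h$, $Q_{h,1}=1$.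

\begin{lemma}\label{lem:squares}
For $h\in\mathbb Z$ and $q\ge0$, $\;W(2h+1,2q)=P_{h,q}^2+Q_{h,q}^2$.
\end{lemma}

\begin{proof}
For $q=0$ both sides are $1$. Let $q\ge1$, $B=T_d(h,q)$ and $\gamma=(-1)^h$. Permute the rows and the columns of $T_w(2h+1,2q)$ in the same way, even indices first; this preserves the determinant. For $0\le j,k<q$, relation \eqref{eq:w} gives the entries:
\[
\begin{array}{ll}
\text{positions }(2j,2k)\text{ and }(2j+1,2k+1):& w_{2(h+j-k)+1}=d_{h+j-k},\\
\text{position }(2j,2k+1):& w_{2(h+j-k)}=\gamma u_ju_k,\\
\text{position }(2j+1,2k):& w_{2(h+1+j-k)}=-\gamma u_ju_k .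
\end{array}
\]
The permuted matrix has the form \eqref{eq:block} with $C=\gamma uu^T$, and $\det(B\pm i\gamma uu^T)=P_{h,q}\pm i\gamma Q_{h,q}$ by \eqref{eq:border}. The product of these two numbers is $P_{h,q}^2+Q_{h,q}^2$.
\end{proof}

We must exclude that $P_{h,q}$ and $Q_{h,q}$ vanish together. Both are minors of $T_d(h,q+1)$ bordered by $u$, so \eqref{eq:DJ} relates the pairs $(P,Q)$ of consecutive sizes. The two remaining minors in \eqref{eq:DJ} contain $u$ as a full row or column, and there the third relation in \eqref{eq:w} brings back the wall of $w$.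

\begin{lemma}\label{lem:wronski}
For $h\in\mathbb Z$ and $q\ge0$,
\[
Q_{h,q+1}P_{h,q}-Q_{h,q}P_{h,q+1}=W(h,q)\,W(h+1,q).
\]
\end{lemma}

\begin{proof}
Let $X=\begin{pmatrix}B&u\\u^T&0\end{pmatrix}$ with $B=T_d(h,q+1)$, of size $M=q+2$. We compute the six determinants in \eqref{eq:DJ}.

By \eqref{eq:border}, $\det X=-Q_{h,q+1}$. Next, $X^M_M=B$ has determinant $P_{h,q+1}$, and $X^{1M}_{1M}=T_d(h,q)$ has determinant $P_{h,q}$. The matrix $X^1_1$ is $T_d(h,q)$ bordered on both sides by $(u_1,\dots,u_q)^T=-u$, so $\det X^1_1=-Q_{h,q}$.

The matrix $X^1_M$ has the rows $(d_{h+1+j-k})_{0\le k\le q}$ for $0\le j<q$, followed by the row $u^T$. For $k=0,1,\dots,q-1$, in this order, add column $k+1$ to column $k$. The upper left $q\times q$ block gets the entries $d_{h+1+j-k}+d_{h+j-k}=w_{h+1+j-k}$, and the last row becomes $(0,\dots,0,(-1)^q)$. Hence $\det X^1_M=(-1)^qW(h+1,q)$.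

The matrix $X^M_1$ has the columns $(d_{h-1+j-k})_{0\le j\le q}$ for $0\le k<q$, followed by the column $u$. For $j=0,1,\dots,q-1$, in this order, add row $j+1$ to row $j$. The upper left block gets the entries $d_{h-1+j-k}+d_{h+j-k}=w_{h+j-k}$, and the last column becomes $(0,\dots,0,(-1)^q)^T$. Hence $\det X^M_1=(-1)^qW(h,q)$.

Now \eqref{eq:DJ} reads $-Q_{h,q+1}P_{h,q}=-Q_{h,q}P_{h,q+1}-W(h+1,q)W(h,q)$.
\end{proof}

\section{The zeros in the wall of $w$ are isolated}\label{sec:key}

For $n\in\mathbb Z$ and $\rho\ge1$, the four positions $(n,\rho-1)$, $(n+1,\rho-1)$, $(n,\rho)$, $(n+1,\rho)$ form a \emph{block of level $\rho$}. The wall of the image of $w$ in a field $K$ is the image of the integer wall, so Lemmas~\ref{lem:squares} and~\ref{lem:wronski} hold in $K$.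

\begin{theorem}\label{thm:key}
Let $K$ be a field in which $-1$ is not a square, and view $w$ as a sequence in $K$.
\begin{enumerate}
\item[(1)] $W(n,r)\ne0$ in $K$ for all odd $n\in\mathbb Z$ and all even $r\ge0$.
\item[(2)] For every $\rho\ge1$, each block of level $\rho$ contains at most one entry that is zero in $K$.
\end{enumerate}
\end{theorem}

The theorem applies to $K=\mathbb F_p$ for every prime $p\equiv3\pmod4$, since $-1$ is a square modulo an odd prime $p$ exactly when $p\equiv1\pmod4$. Two positions that are adjacent horizontally, vertically or diagonally lie in a common block, so by (2) no two zeros of the wall of $w$ over such a field $\mathbb F_p$ are adjacent, even diagonally.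

Statements (1) and (2) are proved together, because each feeds the other. Statement (2) at level $q$ yields (1) in row $2q$, and (1) in the rows up to $\rho+1$ yields (2) at level $\rho$. The first implication doubles the row index while the second loses only one row, so the induction advances. Let $C(\rho)$ denote statement (2) for the level $\rho$.

\begin{lemma}\label{lem:double}
Let $K$ be as in Theorem~\ref{thm:key} and $q\ge1$. If $C(q)$ holds, then $W(2h+1,2q)\ne0$ in $K$ for all $h\in\mathbb Z$.
\end{lemma}

\begin{proof}
Suppose $W(2h+1,2q)=0$, that is, $P_{h,q}^2+Q_{h,q}^2=0$ in $K$. If $Q_{h,q}\ne0$, then $(P_{h,q}/Q_{h,q})^2=-1$, which is excluded. So $Q_{h,q}=0$ and then $P_{h,q}=0$. Lemma~\ref{lem:wronski}, applied with $q$ and with $q-1$, gives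
\[
W(h,q)W(h+1,q)=0,\qquad W(h,q-1)W(h+1,q-1)=0 .
\]
Thus one block of level $q$ has a zero in each of its two rows, contrary to $C(q)$.
\end{proof}

The second implication uses only the cross rule and holds for any sequence. Give each position a type according to the parities of $n$ and $r$: type $G$ (good) if $n$ is odd and $r$ is even, and types $H$, $V$, $D$ for the horizontal, vertical and diagonal neighbors of good positions:
\[
\begin{array}{c|cccccc}
&n\text{ odd}&n\text{ even}&n\text{ odd}&n\text{ even}&\cdots\\\hline
r\text{ even}&G&H&G&H&\cdots\\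
r\text{ odd}&V&D&V&D&\cdots\\
r\text{ even}&G&H&G&H&\cdots
\end{array}
\]
Every block contains exactly one position of each type.

\begin{lemma}\label{lem:local}
Let $x$ be a bi-infinite sequence in a field and let $\rho\ge2$. If all entries of type $G$ in the rows $r\le\rho+1$ of the wall of $x$ are nonzero, then each block of level $\rho$ contains at most one zero.
\end{lemma}

\begin{proof}
Fix a block of level $\rho$ and denote its entries by their types $G,H,V,D$. The block lies in rows $\ge1$, so \eqref{eq:cross} applies at each of its positions. By hypothesis $G\ne0$.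

Suppose $D=0$. The entry $D$ is a vertical neighbor of $H$, and both horizontal neighbors of $H$ have type $G$ and lie in a row $\le\rho$. So \eqref{eq:cross} expresses $H^2$ as a product of two nonzero entries, and $H\ne0$. The entry $D$ is also a horizontal neighbor of $V$, and both vertical neighbors of $V$ have type $G$ and lie in rows $\le\rho+1$. So $V^2$ is a product of two nonzero entries, and $V\neq0$. Thus $D$ is the only zero of the block.

Suppose $D\ne0$. Two zeros would mean $H=V=0$. Since $V$ is a vertical and $H$ a horizontal neighbor of $G$, both products in \eqref{eq:cross} at the position of $G$ would vanish, giving $G^2=0$, a contradiction.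
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:key}]
We prove $C(\rho)$ by induction on $\rho$. In a block of level $1$, the two entries in row $0$ equal $1$, and one of $w_n,w_{n+1}$ has even index and equals $\pm1$. So $C(1)$ holds. Let $\rho\ge2$ and assume $C(q)$ for $1\le q<\rho$. Consider an even row $2q\le\rho+1$. If $q=0$, its entries are $1$. If $q\ge1$, then $q\le(\rho+1)/2<\rho$ because $\rho\ge2$, so its entries of type $G$ are nonzero by Lemma~\ref{lem:double}. Lemma~\ref{lem:local} gives $C(\rho)$. This proves (2), and (1) follows from Lemma~\ref{lem:double} and $W(n,0)=1$.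
\end{proof}

\begin{remark}
The hypothesis on $-1$ enters only in Lemma~\ref{lem:double}, and it cannot be dropped. By Example~\ref{ex:small}, $W(5,2)=d_2^2+1=2$; and for $h=5$ we have $(d_4,d_5,d_6)=(0,-1,0)$, so $P=1$, $Q=-2$ and $W(11,4)=5$. Hence (1) fails over $\mathbb F_2$ and over $\mathbb F_5$. The wall of $w$ itself is not zero-free, since $w_1=0$.
\end{remark}

\section{Changing the parity of the size}\label{sec:size}

Theorem~\ref{thm:key}(1) controls positions of type $G$. The shifted sequence $(w_{n+1})_n$ has its wall shifted by one column, which takes care of type $H$. For odd $r$ we need a sequence whose determinants of size $r$ are governed by determinants of $w$ of size $r-1$. The idea is to take a sequence that is constant modulo $p$. Its Toeplitz matrices have rank one modulo $p$, and eliminating this rank-one part lowers the size by one and replaces the next $p$-adic digit of the sequence by its second difference. For $r=2$ and $s_n\equiv1+py_n\pmod{p^2}$ this reads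
\[
s_n^2-s_{n+1}s_{n-1}\equiv(1+2py_n)-\bigl(1+p(y_{n+1}+y_{n-1})\bigr)=-p\,(y_{n+1}-2y_n+y_{n-1})\pmod{p^2}.
\]

\begin{lemma}\label{lem:size}
Let $p$ be a prime, let $y$ and $s$ be bi-infinite integer sequences with $s_n\equiv1+py_n\pmod{p^2}$ for all $n$, and let $x_n=y_{n+1}-2y_n+y_{n-1}$. Then for $r\ge1$
\[
W_s(n,r)\equiv(-p)^{r-1}\,W_x(n,r-1)\pmod{p^r}.
\]
In particular, $W_s(n,r)\ne0$ whenever $p\nmid W_x(n,r-1)$.
\end{lemma}

\begin{proof}
Write $s=1+py+p^2z$ with an integer sequence $z$. Let $\mathbf 1$ be the all-one vector of length $r$ and $A=T_{y+pz}(n,r)$. Then $T_s(n,r)=pA+\mathbf 1\mathbf 1^T$. The entries of $\operatorname{adj}(pA)$ are minors of size $r-1$, so $\operatorname{adj}(pA)=p^{r-1}\operatorname{adj}(A)$, and \eqref{eq:border} gives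
\[
W_s(n,r)=p^r\det A+p^{r-1}\,\mathbf 1^T\operatorname{adj}(A)\mathbf 1 .
\]
Modulo $p^r$ only the residue of $\mathbf 1^T\operatorname{adj}(A)\mathbf 1$ modulo $p$ matters, so $A$ may be replaced by $Y=T_y(n,r)$. It remains to show $\mathbf 1^T\operatorname{adj}(Y)\mathbf 1=(-1)^{r-1}W_x(n,r-1)$.

By \eqref{eq:border}, $-\mathbf 1^T\operatorname{adj}(Y)\mathbf 1$ is the determinant of $\begin{pmatrix}Y&\mathbf 1\\\mathbf 1^T&0\end{pmatrix}$, whose rows and columns we number $0,\dots,r$. For $j=0,\dots,r-2$, in this order, replace row $j$ by row $j+1$ minus row $j$; this multiplies the determinant by $(-1)^{r-1}$. Then for $k=0,\dots,r-2$, in this order, subtract column $k+1$ from column $k$. For $0\le j,k\le r-2$ the new entry is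
\[
(y_{n+j-k+1}-y_{n+j-k})-(y_{n+j-k}-y_{n+j-k-1})=x_{n+j-k},
\]
and the bordering row and column are zero except for a $1$ in position $r-1$. The new matrix has the form
\[
\begin{pmatrix}T_x(n,r-1)&*&0\\ *&*&1\\0&1&0\end{pmatrix},
\]
and by the first formula in \eqref{eq:border} its determinant is $-W_x(n,r-1)$. Thus $-(-1)^{r-1}\mathbf 1^T\operatorname{adj}(Y)\mathbf 1=-W_x(n,r-1)$, as required. If $p\nmid W_x(n,r-1)$, then $p^r\nmid W_s(n,r)$.
\end{proof}

Two features of the lemma matter below. The modulus $p^r$ grows with $r$, yet only $s$ modulo $p^2$ is prescribed. And only $y$ modulo $p$ enters the hypothesis, so finitely many residues occur whether or not $y$ is bounded.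

\section{Gluing four congruences}\label{sec:glue}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:more}(a)]
To apply Lemma~\ref{lem:size} we need an integer sequence with second difference $w$. Define $y\colon\mathbb Z\to\mathbb Z$ by $y_0=0$ and $y_{n+1}-y_n=\frac12(f_{n+1}+f_n)\in\{0,\pm1\}$. Then
\[
y_{n+1}-2y_n+y_{n-1}=\tfrac12(f_{n+1}+f_n)-\tfrac12(f_n+f_{n-1})=w_n .
\]
The primes $11,19,3,7$ are congruent to $3$ modulo $4$, and $N=11\cdot19\cdot3^2\cdot7^2=92169$. By the Chinese remainder theorem there is, for each $n\in\mathbb Z$, a unique $s_n\in\{0,\dots,N-1\}$ with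
\begin{equation}\label{eq:crt}
\begin{aligned}
s_n&\equiv w_n\pmod{11},&\qquad s_n&\equiv w_{n+1}\pmod{19},\\
s_n&\equiv1+3y_n\pmod9,&\qquad s_n&\equiv1+7y_{n+1}\pmod{49}.
\end{aligned}
\end{equation}
The value $s_n$ is determined by the pair $(w_n,w_{n+1})$, by $y_n$ modulo $3$ and by $y_{n+1}$ modulo $7$. The pair lies in $\{0,\pm1\}^2$ and is not $(0,0)$, because one of its indices is even. So $s$ takes at most $8\cdot3\cdot7=168$ values.

Let $s'$ be any bi-infinite integer sequence with $s'_n\equiv s_n\pmod N$ for all $n$; it satisfies \eqref{eq:crt} as well. Let $n\in\mathbb Z$ and $r\ge1$. In each of the four cases Theorem~\ref{thm:key}(1) is applied at a position with odd column and even row.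
\begin{itemize}
\item \emph{$n$ odd, $r$ even.} Here $W_{s'}(n,r)\equiv W(n,r)\not\equiv0\pmod{11}$.
\item \emph{$n$ even, $r$ even.} Here $W_{s'}(n,r)\equiv W(n+1,r)\not\equiv0\pmod{19}$.
\item \emph{$n$ odd, $r$ odd.} Apply Lemma~\ref{lem:size} with $p=3$, the sequence $y$ and $x=w$. Since $3\nmid W(n,r-1)$, we get $W_{s'}(n,r)\ne0$.
\item \emph{$n$ even, $r$ odd.} Apply Lemma~\ref{lem:size} with $p=7$, the sequence $(y_{n+1})_n$ and $x=(w_{n+1})_n$, for which $W_x(n,r-1)=W(n+1,r-1)$. Since $7\nmid W(n+1,r-1)$, we get $W_{s'}(n,r)\ne0$.
\end{itemize}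
Thus $s'$ has a zero-free wall. The wall of a restriction to $\mathbb N$ is part of the bi-infinite wall, so $s'=s$ gives Theorem~\ref{thm:main}. A one-sided sequence congruent to $s$ extends to a bi-infinite one by the terms of $s$, which gives the first claim of (a). Over $\{0,\dots,2N-1\}$ each term may be chosen independently as $s_n$ or $s_n+N$. This produces uncountably many sequences with zero-free wall and $2^L$ distinct prefixes of each length $L$.
\end{proof}

\begin{remark}
Any four distinct primes $p_1,p_2,p_3,p_4\equiv3\pmod4$ may replace $11,19,3,7$; distinctness is needed for the Chinese remainder theorem. The same count bounds the alphabet by $8p_3p_4$, which is why the two smallest primes are assigned to the odd rows.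
\end{remark}

\section{Six letters over the Gaussian integers}\label{sec:gauss}

The factor $P+i\gamma Q$ in the proof of Lemma~\ref{lem:squares} is itself a Toeplitz determinant. Over $\mathbb Z[i]$ no gluing is therefore needed.

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
Let $\beta_n=d_n+i(-1)^n\in\{\pm i,\pm1\pm i\}$. Since $(-1)^{h+j-k}=(-1)^hu_ju_k$, we have $T_\beta(h,q)=T_d(h,q)+i(-1)^huu^T$, and \eqref{eq:border} gives
\[
W_\beta(h,q)=P_{h,q}+i(-1)^hQ_{h,q}.
\]
Let $p\equiv3\pmod4$ be prime. Then $t^2+1$ is irreducible over $\mathbb F_p$, so $\mathbb Z[i]/p\cong\mathbb F_p[t]/(t^2+1)$ is the field $\mathbb F_{p^2}$. If $W_\beta(h,q)$ were zero in $\mathbb Z[i]/p$, then $p$ would divide $P_{h,q}$ and $Q_{h,q}$, hence also the norm $P_{h,q}^2+Q_{h,q}^2=W(2h+1,2q)$, contrary to Theorem~\ref{thm:key}(1). So the wall of $\beta$ is zero-free over $\mathbb Z[i]/p$ for every such $p$, and therefore over $\mathbb Z[i]$.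
\end{proof}

\section{Two letters do not suffice}\label{sec:two}

By Lemma~\ref{lem:overlap} only overlap-free sequences can have a zero-free wall. On two letters such sequences have a rigid structure, and this structure forces a different coincidence, a zero in row $4$. Regard a sequence over $\{a,b\}$ as an infinite word, and let $\mu$ be the substitution $a\mapsto ab$, $b\mapsto ba$, extended to words by concatenation. We use the following theorem of Restivo and Salemi \cite{RS}: \emph{every infinite overlap-free word over $\{a,b\}$ has the form $v\mu(x)$, where $v\in\{\varepsilon,a,b,aa,bb\}$ and $x$ is an infinite overlap-free word over $\{a,b\}$.} Here $\varepsilon$ is the empty word.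

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
It suffices to treat sequences $s$ indexed by $\mathbb N$. A sequence over one letter $a$ contains the overlap $aaa$, so its wall has a zero by Lemma~\ref{lem:overlap}. Let $s$ be a sequence over $\{a,b\}$ with $a\ne b$, and suppose that its wall is zero-free. Then $s$ is overlap-free. Applying the theorem of Restivo and Salemi twice, we get $s=v\mu(v'\mu(x))=v\mu(v')\mu^2(x)$ with $x$ infinite and overlap-free. The word $x$ contains $aa$ or $bb$, since otherwise it alternates and contains the overlap $ababa$. Exchanging $a$ and $b$ commutes with $\mu$, so we may assume that $x$ contains $aa$. Then $s$ contains $\mu^2(aa)=abbaabba$, and there is $k\ge0$ with $s_ks_{k+1}\cdots s_{k+6}=abbaabb$. The matrix $T_s(k+3,4)$ has the rows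
\[
R_0=(a,b,b,a),\quad R_1=(a,a,b,b),\quad R_2=(b,a,a,b),\quad R_3=(b,b,a,a).
\]
Both $R_0+R_2$ and $R_1+R_3$ equal $(a+b,a+b,a+b,a+b)$. Adding $-R_1+R_2-R_3$ to $R_0$ therefore produces a zero row without changing the determinant, in any commutative ring. So $W_s(k+3,4)=0$, a contradiction.
\end{proof}

Part (c) and Theorem~\ref{thm:main} give the bounds $3$ and $168$ in the last sentence of Theorem~\ref{thm:more}, whose proof is now complete.

\begin{remark}
A sequence over $\mathbb F_3$ with zero-free wall would avoid the letter $0$ and so use at most two letters. By (c), every wall over $\mathbb F_3$ therefore contains a zero, whereas by (b) there is a zero-free wall over $\mathbb F_9$.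
\end{remark}

\begin{thebibliography}{9}

\bibitem{walls}
\emph{Number Walls of Automatic Sequences},
\texttt{https://www.i2m.univ-amu.fr/\allowbreak wiki/\allowbreak Combinatorics-on-Words-seminar/\allowbreak \_media/\allowbreak seminar2026:\allowbreak 20260217robertson.pdf}.

\bibitem{RS}
Restivo and Salemi,
\emph{Overlap free words on two symbols},
LNCS 192 (1985), 198--206.

\end{thebibliography}
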